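# Ends of the trees in the free minimal spanning forest

## 1. A cactus of triangles

Draw a triangle and write the labels $0.3$, $0.8$, $0.5$ on its edges. Erase the edge with the largest label. What is left is a path through the three vertices.

Now do this in many triangles at once. Start with a vertex $o$ lying in two triangles that share only $o$. Give each of the four new vertices one further triangle with two new vertices, and continue forever. In the resulting infinite graph $\Gamma$ every vertex lies in exactly two triangles, every edge lies in exactly one, and deleting a vertex separates its two triangles. A cycle that passes through a vertex from one of its triangles to the other could not return, so every cycle of $\Gamma$ is one of the triangles. The graph looks the same from every vertex.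

Put independent uniform $[0,1]$ labels on the edges and erase every edge that has the largest label on some cycle. By hand: each triangle loses its largest edge and nothing else happens. Let $T$ be what remains. It has no cycle, and it is connected, because the endpoints of an erased edge are still joined by the other two edges of its triangle. So $T$ is one spanning tree.

How many essentially different ways to infinity does $T$ have? There are $4\cdot 2^{n-1}$ vertices at distance $n\ge 1$ from $o$. For such a vertex $v$ let $\Gamma_v$ consist of $v$ and all vertices that $v$ separates from $o$. The part of $T$ inside $\Gamma_v$ is connected, since each triangle there leaves a path on its three vertices, and it is infinite, so it contains an infinite path starting at $v$. The sets $\Gamma_v$ for different $v$ at distance $n$ are disjoint. So $T$ has at least $4\cdot 2^{n-1}$ ways to infinity that never meet. As $n$ is arbitrary, there are infinitely many.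

Next, make the rule harsher: treat a bi-infinite path as a "cycle through infinity", and also erase an edge whose label is the supremum of the labels on some bi-infinite simple path. Does this erase more? Take an edge $e=[a,b]$ in the triangle $abc$ and suppose that its label is $u\in(\tfrac12,1)$. The first rule spares $e$ exactly when the labels of $[a,c]$ and $[b,c]$ are not both below $u$, which has probability $1-u^2$. Beyond $a$ lies the other triangle $a w_1 w_2$ of $a$, then the further triangles of $w_1$ and $w_2$, and so on. Explore outward, using from each vertex only the two edges to the new vertices of its next triangle, and only those with label below $u$. This is a Galton–Watson process with Binomial$(2,u)$ offspring. Its mean is $2u>1$, so it survives with some probability $\theta(u)>0$, and then there is an infinite path from $a$ with all labels below $u$. The same holds independently beyond $b$. If both processes survive, $e$ is the top edge of a bi-infinite path, and the harsher rule erases it. So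
$$P(e\text{ is erased by the second rule but not by the first})\ \ge\ \int_{1/2}^1(1-u^2)\,\theta(u)^2\,du\ >\ 0 .$$

In this graph, then, the two rules give different forests, and the forest of the milder rule consists of a tree with infinitely many ways to infinity. Is the first fact a reason for the second?

## 2. The two forests, and what is to be proved

Throughout, $G=(V,E)$ is an infinite, connected, locally finite graph, and $U=(U(e))_{e\in E}$ are i.i.d. labels, uniform on $[0,1]$. We discard the null event that two labels coincide.

**Definition (the forests).** The *free minimal spanning forest* $\mathrm{FMSF}$ is obtained by deleting every edge $e$ for which there is a finite simple cycle containing $e$ on which $U(e)$ is the largest label. The *wired minimal spanning forest* $\mathrm{WMSF}$ is obtained by deleting every edge $e$ for which there is either such a cycle, or a bi-infinite simple path containing $e$ on which $U(e)$ is the supremum of the labels.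

A cycle loses its largest edge, so both are forests. The components are called trees, and $T(x)$ is the $\mathrm{FMSF}$-tree of $x$. We use the same names for the laws, so $\mathrm{WMSF}\ne\mathrm{FMSF}$ means that the laws differ. In the coupling by $U$ we always have $\mathrm{WMSF}\subset\mathrm{FMSF}$.

**Definition (ends).** A *ray* is a one-way infinite simple path. Two rays of a tree are equivalent if their intersection is infinite; an *end* of the tree is an equivalence class of rays.

The line $\mathbb Z$ has two ends, and the tree $T$ of Section 1 has infinitely many. A locally finite tree has at least $k$ ends if and only if removing some finite ball of the tree leaves at least $k$ infinite components: each infinite component contains a ray, and conversely $k$ inequivalent rays have pairwise finite intersections, so a large ball separates their tails. Hence "$T(x)$ has at least $k$ ends" is an event.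

**Definition (quasi-transitive).** $G$ is *quasi-transitive* if its automorphism group $\mathrm{Aut}(G)$ has finitely many orbits on $V$.

The cactus $\Gamma$ has one orbit. The $3$-regular tree with every edge subdivided has two.

Two more cases by hand. On $\mathbb Z$ there are no cycles, so $\mathrm{FMSF}=\mathbb Z$. The only bi-infinite path is $\mathbb Z$ itself, the supremum of its labels is a.s. $1$, and it is not attained, so $\mathrm{WMSF}=\mathbb Z$ as well. The forests agree, and the tree has two ends.

For the second case, join $0$ and $1$ by a single edge $e$, and for each integer $n\ne 0$ join $n$ and $n+1$ by $|n|$ disjoint paths of length $2$. Every cycle consists of two paths of the same bundle. Let $M_i$ be the larger label on the $i$-th path of a bundle. On the cycle formed by the paths $i$ and $j$ the largest label is $\max(M_i,M_j)$. So the path with least $M_i$ survives intact and every other path loses exactly its larger edge. The $\mathrm{FMSF}$ is a bi-infinite spine with finitely many pendant edges at each vertex: one tree with two ends. Yet, if $U(e)=u\in(0,1)$, the spine has all other labels below $u$ with probability $\prod_{n\neq0}\bigl(1-(1-u^2)^{|n|}\bigr)$, which is positive because $\sum_n(1-u^2)^{|n|}<\infty$.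 On that event $e\notin\mathrm{WMSF}$. So $\mathrm{WMSF}\ne\mathrm{FMSF}$, with only two ends. The degrees are unbounded, so this graph is not quasi-transitive, and the example shows that some homogeneity is needed.

Conjecture 11.16 in the book "Probability on Trees and Networks" asks whether quasi-transitivity suffices. It does.

**Theorem 1.** If $G$ is quasi-transitive (infinite, connected, locally finite) and $\mathrm{WMSF}\ne\mathrm{FMSF}$, then $\mathrm{FMSF}$-a.s. every tree has infinitely many ends.

**Notation.** $G[p]=\{e:U(e)<p\}$. The components of $(V,G[p])$ are *$p$-clusters*, and $C_\infty(p)$ is the union of the infinite ones. For finite $X\subset V$, a *$p$-cluster off $X$* is a component of the graph with vertex set $V\setminus X$ and edge set $\{e\in G[p]:e\cap X=\emptyset\}$. For instance, on $\mathbb Z$ with all labels below $p$, there is one $p$-cluster, but two $p$-clusters off $\{0\}$. $B(y,R)$ is the ball in $G$; it induces a connected subgraph. For $S\subset V$, $\partial S$ is the set of edges with exactly one endpoint in $S$. "$y\to\infty$" means $d(x,y)\to\infty$ for a fixed $x$.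

Two textbook tools are used repeatedly. *Lévy's 0–1 law*: if $\mathcal F_1\subset\mathcal F_2\subset\cdots$ and $A\in\sigma(\bigcup_n\mathcal F_n)$, then $P(A\mid\mathcal F_n)\to 1_A$ a.s. In particular, if $P(A\mid\mathcal F_n)\ge c>0$ a.s. for infinitely many $n$, then $P(A)=1$. *Kolmogorov's 0–1 law*: there is a critical value $p_c\in[0,1]$ such that a.s. $G[u]$ has no infinite cluster if $u<p_c$ and has one if $u>p_c$.

## 3. A level with infinitely many infinite clusters

The hypothesis $\mathrm{WMSF}\neq\mathrm{FMSF}$ first has to become a statement about percolation.

**Proposition 2.** If $G$ is quasi-transitive and $\mathrm{WMSF}\ne\mathrm{FMSF}$, there is $p'$ with $p_c<p'<1$ such that a.s. there are infinitely many infinite $p'$-clusters.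

**Step 1: two infinite clusters with positive probability.** Since $\mathrm{WMSF}\subset\mathrm{FMSF}$ and the laws differ, some edge $e=[a,b]$ has $P(e\in\mathrm{FMSF}\setminus\mathrm{WMSF})>0$. On this event $e$ lies on a bi-infinite simple path all of whose other labels are below $U(e)$; removing $e$ from the path leaves a ray from $a$ and a ray from $b$. So $a$ and $b$ lie in infinite clusters of $\{f\ne e:U(f)<U(e)\}$. These clusters are distinct, since otherwise a path from $a$ to $b$ with labels below $U(e)$ would form with $e$ a cycle on which $e$ is the maximum. As $U(e)$ is independent of the other labels, Fubini's theorem gives a set $S\subset(0,1)$ of positive Lebesgue measure such that for $u\in S$, with positive probability, $a$ and $b$ lie in distinct infinite clusters of $\{f\ne e:U(f)<u\}$. Intersect with the independent event $\{U(e)\ge u\}$, of probability $1-u>0$. Then $G[u]=\{f\neq e:U(f)<u\}$, so $G[u]$ has at least two infinite clusters with positive probability. In particular $S\subset[p_c,1)$, and as $S$ has positive measure we may fix $p'\in S$ with $p_c<p'<1$.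

**Step 2: the number $N$ of infinite $p'$-clusters is a.s. constant.** Let $A=\{N=j\}$ with $j\in\{0,1,\dots,\infty\}$; it is an $\mathrm{Aut}(G)$-invariant event. As $V$ is infinite and there are finitely many orbits, some orbit is infinite, so there are $o\in V$ and $\gamma_n\in\mathrm{Aut}(G)$ with $d(o,\gamma_n o)\to\infty$. Automorphisms preserve distances, so for each finite $F\subset E$ we have $\gamma_nF\cap F=\emptyset$ for large $n$. Given $\varepsilon>0$ choose an event $A'$ determined by the labels of a finite set $F$ with $P(A\triangle A')\le\varepsilon$. For large $n$ the events $A'$ and $\gamma_nA'$ are independent with the same probability, and both approximate $A=\gamma_nA$ up to $\varepsilon$. Hence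
$$|P(A)-P(A)^2|\le|P(A)-P(A'\cap\gamma_nA')|+|P(A')^2-P(A)^2|\le 2\varepsilon+2\varepsilon .$$
So $P(A)\in\{0,1\}$. By Step 1, $N\ge2$ a.s. The argument of this step applies to every $\mathrm{Aut}(G)$-invariant event.

**Step 3: $N=\infty$.** Suppose that a.s. $N$ equals a finite number $j\ge2$. Some finite ball $B$ meets all the infinite clusters with positive probability. When it does, change all labels of edges inside $B$ to values below $p'$. This only adds finitely many edges to $G[p']$. All infinite clusters get joined, and no infinite cluster arises from finite ones, so there is exactly one infinite $p'$-cluster afterwards. Hence with positive probability the labels outside $B$ are such that there is exactly one infinite $p'$-cluster whenever all labels inside $B$ are below $p'$. The latter event is independent of the labels outside $B$ and has positive probability. So $P(N=1)>0$, a contradiction. $\square$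

## 4. Cuts, and the ends seen from a finite connected piece

Now we need ways to recognize, from finitely many labels and some clusters, that a tree of the $\mathrm{FMSF}$ has many ends. Everything in this section is deterministic.

**Lemma 3 (Cut lemma).** Let $S\subset V$ and $f\in\partial S$ with $U(f)<U(f')$ for all $f'\in\partial S\setminus\{f\}$. Then $f\in\mathrm{FMSF}$.

*Proof.* A cycle through $f$ that leaves $S$ must return, so it contains another edge of $\partial S$, with a larger label. So $f$ is not the maximum on any cycle. $\square$

The set $S$ may be infinite. This is used in the next lemma, which says that if a tree contains a finite connected piece $X$ touching $k$ infinite clusters through low edges, then the tree escapes to infinity at least once for each of them.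

**Lemma 4.** Let $X\ne\emptyset$ be finite, with the subgraph of $\mathrm{FMSF}$ induced on $X$ connected, so that $X$ lies in one tree $T$. Let $D_1,\dots,D_k$ be distinct infinite $p$-clusters off $X$, each joined to $X$ by an edge of label $<p$. Then $T$ has at least $k$ ends.

*Proof.* Consider the components of $T-X$. As $T$ is connected, each is joined to $X$ by at least one edge of $T$. It is joined by at most one, because two such edges, together with a path in the component and a path in $T[X]$, would contain a cycle. Call this edge the *root edge* of the component.

Fix $D=D_i$, and let $F$ be the union of the components of $T-X$ whose root edge has its outer endpoint in $D$. They are finitely many, since finitely many edges leave $X$. We claim that one of them is infinite.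

Suppose not. Then $F$ is finite, and so is $Z=F\cap D$; hence $D\setminus Z\neq\emptyset$. There are finitely many edges between the finite set $X\cup Z$ and $D\setminus Z$. At least one of them has label $<p$: if $Z=\emptyset$ this is the hypothesis on $D$, and if $Z\ne\emptyset$ it holds because $D$ is connected by edges of $G[p]$. Let $f$ be the one with least label, so $U(f)<p$. An edge of $\partial(D\setminus Z)$ goes either to $X\cup Z$, or to $V\setminus(X\cup D)$. In the second case its label is $\ge p$, because $D$ is a $p$-cluster off $X$. So $f$ is the strict minimum of $\partial(D\setminus Z)$ and $f\in\mathrm{FMSF}$ by the Cut lemma. One endpoint of $f$ is in $X\cup Z\subset T$, so $f\in T$. Let $d$ be the endpoint in $D\setminus Z$.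

If the other endpoint is in $X$, then $f$ is the root edge of the component of $d$, with outer endpoint $d\in D$, so $d\in F\cap D=Z$. If it is in $Z\subset F$, then $d\notin X$ lies in the same component of $T-X$ as that endpoint, so again $d\in F\cap D=Z$. Both contradict $d\notin Z$, and the claim follows.

So for each $i$ some infinite component of $T-X$ has its root edge ending in $D_i$. The $D_i$ are disjoint and root edges are unique, so these $k$ components are distinct. Each is an infinite locally finite tree and contains a ray. These rays are disjoint, hence inequivalent. $\square$

The next lemma produces a connected piece that contains a whole ball.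

**Lemma 5.** Let $I\subset V$ be finite with $\mathrm{FMSF}$ inducing a connected graph on $I$, let $v\in I$, $B=B(v,R)$, $X=I\cup B$ and $s\in(0,1)$. Suppose that every edge between $B\setminus I$ and $V\setminus X$ has label $\ge s$, and every edge with both endpoints in $B$ and at least one in $B\setminus I$ has label $<s$. Then $\mathrm{FMSF}$ induces a connected graph on $X$.

*Proof.* Suppose $\mathrm{FMSF}$ is connected on some $K$ with $I\subseteq K\subsetneq X$; at the start $K=I$. Then $X\setminus K=B\setminus K\subset B\setminus I$. Let $f$ be the least-label edge between $K$ and $X\setminus K$. Since $B$ induces a connected graph and $v\in K\cap B$, some edge inside $B$ joins $K$ to $B\setminus K$. By the second assumption its label is $<s$. So $f$ exists and $U(f)<s$. Every other edge of $\partial(X\setminus K)$ goes to $K$, with label larger than $U(f)$, or to $V\setminus X$, with label $\ge s$ by the first assumption. By the Cut lemma $f\in\mathrm{FMSF}$. Add the endpoint of $f$ in $X\setminus K$ to $K$ and repeat; after finitely many rounds $K=X$. $\square$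

## 5. Surgery around a fixed vertex

Fix $x\in V$ and $k$, and let $A_k=\{T(x)\text{ has at least }k\text{ ends}\}$. We have infinitely many infinite $p'$-clusters, so the natural plan is to arrange the labels near $x$ so that $T(x)$ enters $k$ of them.

This does give something. By Proposition 2 there is $R\ge1$ such that, with probability at least $\frac12$, the ball $X=B(x,R)$ meets $k$ infinite $p'$-clusters. Removing the finite set $X$ from such a cluster leaves finitely many components, each joined to $X$, and an infinite one among them is an infinite $p'$-cluster off $X$. So with probability at least $\frac12$ the event $\Lambda$ occurs that there are $k$ infinite $p'$-clusters $D_1,\dots,D_k$ off $X$, each joined to $X$ by an edge $g_i$ of $G$. The event $\Lambda$, and a choice of the $D_i$ and $g_i$, depend only on edges disjoint from $X$, so they are independent of the labels of the finitely many edges that meet $X$. Fix $s\in(0,p')$ and ask that all edges inside $X$ have labels $<s$, all edges leaving $X$ have labels $\ge s$, and the $g_i$ have labels in $[s,p')$. This has positive conditional probability. Lemma 5 with $I=\{x\}$ shows that $\mathrm{FMSF}$ is connected on $X$, and Lemma 4 gives $A_k$. So $P(A_k)>0$ for every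 $x$ and $k$.

But we need probability one, for every $x$. The 0–1 argument of Section 3 applies to invariant events. It shows that a.s. *some* tree has at least $k$ ends, and nothing about the other trees: $A_k$ refers to $x$ and is not invariant.

A better tool is Lévy's law. Write $B_r=B(x,r)$, let $E(B_r)$ be the set of edges with both endpoints in $B_r$, and let $\mathcal G_r=\sigma(U(e):e\in E(B_r))$. If we find $c>0$ with
$$P(A_k\mid\mathcal G_r)\ge c\quad\text{a.s., for all } r, \tag{1}$$
then $P(A_k)=1$. For large $r$, however, $\mathcal G_r$ fixes every label that the surgery wanted to choose. So the surgery must take place outside $B_r$, at a place that $T(x)$ reaches. We have to follow $T(x)$ out of $B_r$, and the only handle on $T(x)$ is the labels themselves.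

Here is the point where the plan stops. Suppose we look for edges of $T(x)$ greedily. The least-label edge $e_1$ at $x$ is in $\mathrm{FMSF}$ by the Cut lemma. Reveal it and its label. Any other edge $f$ at $x$ is now uniform on $[U(e_1),1]$. If $U(e_1)=0.99$, the conditional probability that $U(f)<0.98$ is $0$. Exploration leaves behind lower bounds on the labels along its boundary, and when the bounds exceed the level $s$, the requirement "all labels inside the ball are $<s$" becomes impossible. A second difficulty is that the clusters found near the new place may be the same ones that already run through the explored region.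

Two facts remove these difficulties. The greedy exploration eventually uses only labels below some $q$ that we may take smaller than $s$; this is Section 7. And far away, all but one of the relevant clusters avoid any given finite set; this is Section 8. The proof uses no symmetry beyond two uniform estimates, so it gives the following statement.

**Theorem 6.** Let $G$ be infinite, connected, of bounded degree, and suppose that there are $0<q_0<q<p<p'<1$ such that

* (U1) there are $R_0\ge1$, $\delta_0>0$ with $P(B(y,R_0)\cap C_\infty(q_0)\ne\emptyset)\ge\delta_0$ for all $y\in V$;
* (U2) for each $k$ there are $R_k\ge1$, $\delta_k>0$ such that for all $y\in V$, with probability at least $\delta_k$, $B(y,R_k)$ meets $k$ infinite $p$-clusters that lie in pairwise distinct $p'$-clusters.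

Then $\mathrm{FMSF}$-a.s. every tree has infinitely many ends.

On the cactus $\Gamma$, for instance, (U1) holds for any $q_0\in(\frac12,1)$: by Section 1 every vertex lies in an infinite $q_0$-cluster with probability at least $\theta(q_0)$.

## 6. Invasion and the law of the unexplored labels

Fix $x\in V$. Let $I_0=\{x\}$, $v_0=x$. Let $e_{n+1}$ be the edge of least label in $\partial I_n$, $v_{n+1}$ its endpoint outside $I_n$, $I_{n+1}=I_n\cup\{v_{n+1}\}$, and $I=\bigcup_nI_n$. By the Cut lemma with $S=I_n$ each $e_{n+1}$ is in $\mathrm{FMSF}$. So $I\subset T(x)$, and $e_1,\dots,e_n$ form a subtree of $T(x)$ spanning $I_n$. The $v_n$ are distinct and $G$ is locally finite, so $d(x,v_n)\to\infty$.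

A first observation, for any level $u\in(0,1)$:
$$\text{if } v_t\in C_\infty(u),\ \text{ then } U(e_n)<u \text{ for all } n>t. \tag{2}$$
Indeed, for $n\ge t$ the finite set $I_n$ contains $v_t$, whose $u$-cluster is infinite, so some edge of that cluster lies in $\partial I_n$, and hence $U(e_{n+1})<u$.

Let $\Sigma_{r,n}=\sigma(\mathcal G_r,\ e_1,\dots,e_n,\ U(e_1),\dots,U(e_n))$. For an edge $f\notin\{e_1,\dots,e_n\}$ put
$$a_f=\max\{U(e_{t+1}):0\le t<n,\ f\in\partial I_t\},\qquad \max\emptyset=0. \tag{3}$$
This is the lower bound that the exploration leaves on $f$: whenever $f$ was available and not taken, it was larger than what was taken. If $f$ has no endpoint in $I_{n-1}$, then $a_f=0$. For $n=1$, the other edges at $x$ have $a_f=U(e_1)$, as in Section 5.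

**Lemma 7.**

* (i) Given $\Sigma_{r,n}$, the labels of the edges $f\notin E(B_r)\cup\{e_1,\dots,e_n\}$ are independent, with $U(f)$ uniform on $[a_f,1]$.
* (ii) Let $\mathcal H_n=\sigma(\min(U(e),q_0),\,e\in E;\ e_1,\dots,e_n,\,U(e_1),\dots,U(e_n))$. Given $\mathcal H_n$, the labels of the edges $f\notin\{e_1,\dots,e_n\}$ with $U(f)\ge q_0$ are independent, uniform on $[\max(a_f,q_0),1]$.
* (iii) Let $X\supseteq I_n$ be a $\Sigma_{r,n}$-measurable finite set and let $W$ be an i.i.d. uniform family independent of $U$. Put $U'(e)=W(e)$ if $e\in E(B_r)$ or $e\cap X\neq\emptyset$, and $U'(e)=U(e)$ otherwise. Given $\Sigma_{r,n}$, $U'$ is i.i.d. uniform on $[0,1]$.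

*Proof.* Fix a possible sequence $\varepsilon=(\varepsilon_1,\dots,\varepsilon_n)$ of invaded edges; it determines $I_0,\dots,I_n$. Up to a null set,
$$\{e_i=\varepsilon_i\ \forall i\le n\}=\{U(\varepsilon_{t+1})<U(f)\ \text{ for all } 0\le t<n,\ f\in\partial I_t\setminus\{\varepsilon_{t+1}\}\}. \tag{4}$$

(i) Let $Q=E(B_r)\cup\{\varepsilon_1,\dots,\varepsilon_n\}$. The event (4) is the intersection of an event $A_Q$ determined by the labels of $Q$ and the events $\{U(f)>a_f\}$, $f\notin Q$, where $a_f$ is a function of the labels of the $\varepsilon_i$ and $a_f>0$ for finitely many $f$ only. On (4), $\Sigma_{r,n}$ is generated by the labels of $Q$. Let $A'$ be an event determined by the labels of $Q$, let $h$ be a bounded measurable function of the labels outside $Q$, and let $\bar h$ be the mean of $h$ when these labels are independent and uniform on $[a_f,1]$. Integrating first over the labels outside $Q$,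
$$E\big[h\,1_{\{e_i=\varepsilon_i\,\forall i\}}1_{A'}\big]=E\Big[1_{A_Q\cap A'}\,\bar h\prod_{f\notin Q}(1-a_f)\Big]=E\big[\bar h\,1_{\{e_i=\varepsilon_i\,\forall i\}}1_{A'}\big],$$
which is the assertion.

(ii) On (4), $\mathcal H_n$ is generated by the labels of the $\varepsilon_i$ and all $\min(U(e),q_0)$. Given these variables, and before imposing (4), the labels of the other edges with $\min(U(f),q_0)=q_0$ are independent and uniform on $[q_0,1]$. The event (4) adds a constraint on the known variables and the constraints $U(f)>a_f$, one for each such $f$ separately. The same computation as in (i) gives the claim.

(iii) The edges on which $U'=U$ are outside $E(B_r)$ and disjoint from $X\supseteq I_n$. Invaded edges, and edges with $a_f>0$, meet $I_n$. So these edges are not invaded and have $a_f=0$, and by (i) their labels are i.i.d. uniform on $[0,1]$ given $\Sigma_{r,n}$. The remaining labels come from $W$. $\square$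

Part (iii) lets us apply any estimate that holds for fresh labels near a vertex chosen by the exploration, and then check which conclusions survive the change from $U'$ back to $U$.

## 7. Invaded labels are eventually below $q$

**Proposition 8.** Assume bounded degree and (U1), and let $q\in(q_0,1)$. Then a.s. $U(e_n)\ge q$ for only finitely many $n$.

By (2) it is enough that the invasion hits $C_\infty(q)$ once. The proof shows that it comes within distance $R_0$ of $C_\infty(q_0)$ infinitely often, and that each time there is a fixed chance that a short connection in $G[q]$ exists.

**Step A: infinite clusters that avoid a given finite set.** *For each finite $K_0\subset V$ there is $L$ such that if $d(x,y)\ge L$, then with probability at least $\delta_0/2$ some vertex of $B(y,R_0)\setminus K_0$ lies in an infinite $q_0$-cluster off $K_0$.*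

Take $y$ so far that $B(y,R_0)\cap K_0=\emptyset$. Suppose $w\in B(y,R_0)\cap C_\infty(q_0)$, but the $q_0$-cluster of $w$ off $K_0$ is finite. It is then a proper part of the $q_0$-cluster of $w$, so it is joined to $K_0$ by an edge of $G[q_0]$. Only finitely many clusters off $K_0$ are joined to $K_0$, so the union $\Phi$ of the finite ones among them is a finite random set. It contains $w$. As $\Phi$ is a.s. contained in some ball around $x$, $P(B(y,R_0)\cap\Phi\ne\emptyset)\to0$ as $y\to\infty$. So for $d(x,y)\geq L$ this probability is at most $\delta_0/2$, and (U1) gives the claim.

**Step B: the invasion comes close to $C_\infty(q_0)$ infinitely often.** *A.s. infinitely many $u\in C_\infty(q_0)$ satisfy $d(u,I)\le R_0$.*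

Let $N_j=\{\exists u\in C_\infty(q_0)\setminus B_j:\ d(u,I)\le R_0\}$. Let $r\ge j$, let $L$ be the number from Step A for $K_0=B_r$, and let $U'$ be as in Lemma 7(iii) with $X=I_n$. The vertex $v_n$ is $\Sigma_{r,n}$-measurable and $U'$ is fresh given $\Sigma_{r,n}$. So on $\{d(x,v_n)\ge L\}$, with conditional probability at least $\delta_0/2$, some $w\in B(v_n,R_0)\setminus B_r$ has an infinite $q_0$-cluster $C$ off $B_r$ with respect to $U'$. Suppose this occurs.

If $C\cap I_n=\emptyset$, then the edges of $C$ meet neither $B_r$ nor $I_n$, so $U=U'$ on them. Thus $w\in C_\infty(q_0)\setminus B_r$ for $U$, and $d(w,v_n)\le R_0$.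

If $C\cap I_n\ne\emptyset$, remove the finite set $I_n$ from the connected, infinite, locally finite graph $C$. Finitely many components remain, each joined to $I_n$ by an edge; one of them, $D$, is infinite. The edges of $D$ meet neither $B_r$ nor $I_n$, so $U=U'$ on them. Thus $D\subset C_\infty(q_0)\setminus B_r$, and some $u\in D$ has $d(u,I_n)=1\le R_0$.

In both cases $N_j$ occurs, because $B_j\subset B_r$. So $P(N_j\mid\Sigma_{r,n})\ge\delta_0/2$ on $\{d(x,v_n)\ge L\}$. Taking conditional expectations given $\mathcal G_r$,
$$P(N_j\mid\mathcal G_r)\ge\tfrac{\delta_0}2\,P(d(x,v_n)\ge L\mid\mathcal G_r)\longrightarrow\tfrac{\delta_0}2\qquad(n\to\infty),$$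
since $d(x,v_n)\to\infty$. This holds for all $r\ge j$, and $\sigma(\bigcup_r\mathcal G_r)=\sigma(U)$. By Lévy's law $P(N_j)=1$ for every $j$, so points $u$ as required exist outside every ball.

**Step C: a fixed chance to connect.** For $u\in C_\infty(q_0)$ with $d(u,I)\le R_0$ let $s(u)=\min\{t:d(u,v_t)\le R_0\}$, and let $Y_t=\{\exists u\in C_\infty(q_0):s(u)=t\}$. The set $C_\infty(q_0)$ is determined by the variables $\min(U(e),q_0)$, so $Y_t\in\mathcal H_t$. Each $t$ equals $s(u)$ for at most $|B(v_t,R_0)|$ vertices $u$. By Step B, a.s. $Y_t$ occurs for infinitely many $t$.

On $Y_t$ choose such a $u$ in an $\mathcal H_t$-measurable way, and a geodesic of $G$ from $v_t$ to $u$. All its vertices are within distance $R_0$ of $u$. As $t$ is the first time with $d(u,v_t)\le R_0$, none of them belongs to $I_{t-1}$ (with $I_{-1}=\emptyset$). Each of $e_1,\dots,e_t$ has an endpoint in $I_{t-1}$, so none of them lies on the geodesic. Likewise $a_f=0$ for all edges $f$ of the geodesic, where $a_f$ is (3) with $n=t$. There are at most $R_0$ edges. By Lemma 7(ii), given $\mathcal H_t$, those not in $G[q_0]$ have independent labels uniform on $[q_0,1]$. So with conditional probability at least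
$$c_0=\Big(\frac{q-q_0}{1-q_0}\Big)^{R_0}$$
all edges of the geodesic are in $G[q]$. Then $v_t$ is joined in $G[q]$ to $u\in C_\infty(q_0)\subset C_\infty(q)$, so $v_t\in C_\infty(q)$, and by (2) the event $\mathrm{Fin}=\{U(e_n)\ge q\text{ for only finitely many }n\}$ occurs.

So $P(\mathrm{Fin}\mid\mathcal H_t)\ge c_0$ on $Y_t$. The $\sigma$-algebras $\mathcal H_t$ increase and $\mathrm{Fin}\in\sigma(\bigcup_t\mathcal H_t)$, so $P(\mathrm{Fin}\mid\mathcal H_t)\to1_{\mathrm{Fin}}$ a.s. As $Y_t$ occurs infinitely often, $1_{\mathrm{Fin}}\ge c_0$ a.s., that is, $P(\mathrm{Fin})=1$. $\square$

**Corollary 9.** Under the assumptions of Proposition 8, if $q<p<p'$, then a.s. every infinite $p'$-cluster contains an infinite $p$-cluster.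

*Proof.* Apply Proposition 8 to each of the countably many starting vertices $x$. Let $x$ lie in an infinite $p'$-cluster $C$. By (2) with $u=p'$ and $t=0$, all invaded labels are $<p'$, so $I\subset C$. Let $n_0$ be such that $U(e_n)<q$ for all $n>n_0$. The graph $(I,\{e_n:n>n_0\})$ arises from an infinite tree by deleting $n_0$ edges, so it has at most $n_0+1$ components, and one of them is infinite. Its edges have labels $<q<p$, so it lies in an infinite $p$-cluster. That cluster meets $C$, and since $p<p'$ it is contained in $C$. $\square$

## 8. Clusters that avoid the explored region

The second difficulty of Section 5 was that clusters near a far vertex $y$ may run through the explored region. Here the two levels $p<p'$ in (U2) are used: two $p$-clusters that come close to each other again and again far away would be joined at level $p'$.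

**Lemma 10.** Let $G$ have bounded degree, let $p<p'$ be in $(0,1)$, let $K_0\subset V$ be finite and $R\ge1$. Let $E_y$ be the event that two infinite $p$-clusters lying in distinct $p'$-clusters both meet $K_0$ and both meet $B(y,R)$. Then $P(E_y)\to0$ as $y\to\infty$.

*Proof.* Otherwise there are $\varepsilon>0$ and $y_i\to\infty$ with $P(E_{y_i})\ge\varepsilon$. Passing to a subsequence, we may take the balls $B(y_i,R)$ pairwise disjoint. Then $P(E_{y_i}\text{ for infinitely many }i)\ge\varepsilon$. Only finitely many clusters meet $K_0$. So on this event, by the pigeonhole principle, some two infinite $p$-clusters $C,C'$ in distinct $p'$-clusters both meet $B(y_i,R)$ for infinitely many $i$. We show that this has probability $0$.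

Condition on $G[p]$. The edges not in $G[p]$ are in $G[p']$ independently with probability $\frac{p'-p}{1-p}>0$. Consider any of the countably many pairs $C,C'$ of infinite $p$-clusters for which infinitely many $B(y_i,R)$ meet both. For each such $i$, independently because the balls are disjoint, all edges inside $B(y_i,R)$ lie in $G[p']$ with conditional probability bounded below, since bounded degree bounds the number of these edges. When this happens, $C$ and $C'$ are joined in $G[p']$, because the ball induces a connected graph. By the second Borel–Cantelli lemma it happens a.s. for some $i$. So a.s. every such pair lies in one $p'$-cluster, a contradiction. $\square$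

Now assume (U1) and (U2), and fix $x\in V$ and $k\ge1$. Put $R=R_{k+1}$ and $\delta=\delta_{k+1}$. For every finite nonempty $K_0\subset V$ there is $L(K_0)$ such that $d(x,y)\ge L(K_0)$ implies $B(y,R)\cap K_0=\emptyset$ and
$$P\big(B(y,R)\text{ meets at least }k\text{ distinct infinite }p\text{-clusters disjoint from }K_0\big)\ge\delta/2. \tag{5}$$
Indeed, by (U2) the ball $B(y,R)$ meets $k+1$ infinite $p$-clusters in pairwise distinct $p'$-clusters with probability at least $\delta$. Off $E_y$ at most one of these meets $K_0$. By Lemma 10, $P(E_y)\le\delta/2$ for $y$ far enough. This is why we start with $k+1$ clusters: one is given up.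

## 9. Surgery at the tip of the invasion

We prove Theorem 6. Keep $x$, $k$, $R$, $\delta$ and $L(\cdot)$ from Section 8, fix $s\in(q,p)$, and let $M$ bound the number of edges having an endpoint in a ball of radius $R$. For $r\ge0$ and $m<n$ put $K_0=B_r\cup I_m$ and
$$H=H^r_{m,n}=\{U(e_t)<q\text{ for }m<t\le n;\ d(x,v_n)\ge L(B_r\cup I_m)\}\in\Sigma_{r,n}.$$
So on $H$ all labels invaded after time $m$ are below $q$, and the tip $v_n$ is far from $B_r$ and from the early part $I_m$ of the invasion, where the lower bounds $a_f$ may be large.

**Lemma 11.** On $H$, $P(A_k\mid\Sigma_{r,n})\ge c\,\delta/2$, where $c=\min(s-q,\,p-s)^{M+k}$ does not depend on $r,m,n$.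

*Proof.* Work on $H$, with $B=B(v_n,R)$, which is disjoint from $K_0$, and $X=I_n\cup B$. All of $K_0$, $B$, $X$ are $\Sigma_{r,n}$-measurable.

**Step 1: find $k$ clusters off $X$.** Let $\Lambda$ be the event that there are $k$ distinct infinite $p$-clusters $D_1,\dots,D_k$ off $X$ (for $U$), each joined to $X\setminus K_0$ by an edge of $G$. It depends only on $\Sigma_{r,n}$ and the labels of edges disjoint from $X$. We show
$$P(\Lambda\mid\Sigma_{r,n})\ge\delta/2. \tag{6}$$
Take $U'$ as in Lemma 7(iii) with this $X$; it is fresh given $\Sigma_{r,n}$. As $d(x,v_n)\ge L(K_0)$, (5) says that with conditional probability at least $\delta/2$ there are distinct infinite $p$-clusters $C_1,\dots,C_k$ of $U'$, disjoint from $K_0$, meeting $B\subset X$. The set $C_i\cap X$ is finite, nonempty and contained in $X\setminus K_0$. Removing it from $C_i$ leaves finitely many components, each joined to $C_i\cap X$. Let $D_i$ be an infinite one. It is a $p$-cluster off $X$ for $U'$: an edge disjoint from $X$ with $U'$-label $<p$ and an endpoint in $D_i$ lies in $C_i$ and avoids $X$, so it stays in $D_i$. Now return to $U$. An edge disjoint from $X$ with an endpoint in $D_i$ is not in $E(B_r)$, because $D_i\subset C_i$ is disjoint from $K_0\supset B_r$.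 So $U=U'$ on all these edges, and $D_i$ is also a $p$-cluster off $X$ for $U$. The $D_i$ are distinct since the $C_i$ are disjoint. This proves (6).

**Step 2: list the edges to be controlled, with their conditional laws.** On $\Lambda$ choose $D_1,\dots,D_k$ and edges $g_i$ of $G$ between $X\setminus K_0$ and $D_i$ by a fixed rule from $\Sigma_{r,n}$ and the labels of edges disjoint from $X$. The $g_i$ are distinct because the $D_i$ are disjoint. Consider three types of edges:

* (b) edges between $B\setminus I_n$ and $V\setminus X$;
* (c) edges inside $B$ with at least one endpoint in $B\setminus I_n$;
* (d) those $g_i$ whose endpoint in $X$ lies in $I_n\setminus K_0$.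

Since $B\cap K_0=\emptyset$ we have $X\setminus K_0=(I_n\setminus K_0)\cup(B\setminus I_n)$, so every $g_i$ that is not of type (d) is of type (b).

Each listed edge has an endpoint outside $I_n$, so it is none of $e_1,\dots,e_n$, which lie inside $I_n$. Each has an endpoint in $X\setminus K_0$, hence outside $B_r$, so it is not in $E(B_r)$. All of them meet $X$. So by Lemma 7(i), given $\Sigma_{r,n}$ and the labels of edges disjoint from $X$, the labels of the listed edges are independent and uniform on $[a_f,1]$.

For type (b), neither endpoint is in $I_n$, so $a_f=0$. For types (c) and (d), any endpoint in $I_n$ is some $v_t$ with $t>m$: for (c) because $B\cap I_m=\emptyset$, for (d) because the endpoint is in $I_n\setminus K_0$. So $f\in\partial I_j$ is possible only for $j\ge t>m$, and $a_f$ is $0$ or a maximum of labels $U(e_{j+1})$ with $m<j<n$. On $H$ these are below $q$. Hence $a_f<q$.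

**Step 3: the surgery.** Let $\Psi\subset\Lambda$ be the event that all (c)-edges have labels $<s$, all (b)-edges have labels $\ge s$, those $g_i$ of type (b) have labels in $[s,p)$, and those of type (d) have labels $<p$. For $0\le a<q$ we have $\frac{s-a}{1-a}\ge s-a\ge s-q$, and likewise $\frac{p-a}{1-a}\ge p-q$. So the individual conditional probabilities are at least $s-q$ for a (c)-edge, $1-s\ge p-s$ for a (b)-edge that is not a $g_i$, $p-s$ for a $g_i$ of type (b), and $p-q\ge p-s$ for a $g_i$ of type (d). The (b)- and (c)-edges have an endpoint in $B$, so there are at most $M$ of them, and there are at most $k$ edges of type (d). By independence and (6),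
$$P(\Psi\mid\Sigma_{r,n})\ge c\,P(\Lambda\mid\Sigma_{r,n})\ge c\,\delta/2 .$$

**Step 4: $\Psi$ forces $A_k$.** $\mathrm{FMSF}$ is connected on $I_n$. On $\Psi$, Lemma 5 with $I=I_n$ and $v=v_n$ shows that it is connected on $X\ni x$. Each $D_i$ is an infinite $p$-cluster off $X$, joined to $X$ by $g_i$ with $U(g_i)<p$. By Lemma 4, $T(x)$ has at least $k$ ends. $\square$

**Conclusion of the proof of Theorem 6.** Taking conditional expectations in Lemma 11, for all $r$ and $m<n$,
$$P(A_k\mid\mathcal G_r)\ge\frac{c\,\delta}2\,P(H^r_{m,n}\mid\mathcal G_r).$$
Let $n\to\infty$ with $r,m$ fixed. Since $d(x,v_n)\to\infty$ while $L(B_r\cup I_m)$ does not depend on $n$, every outcome with $U(e_t)<q$ for all $t>m$ is in $H^r_{m,n}$ for all large $n$. Conditional Fatou gives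
$$P(A_k\mid\mathcal G_r)\ge\frac{c\,\delta}2\,P\big(U(e_t)<q\ \forall t>m\mid\mathcal G_r\big).$$
Let $m\to\infty$. By Proposition 8 these events increase to an event of probability one, so the right side tends to $c\delta/2$. Hence $P(A_k\mid\mathcal G_r)\ge c\delta/2$ a.s. for every $r$. This is (1), and Lévy's law gives $P(A_k)=1$. It holds for all $k$ and all of the countably many $x\in V$. So a.s. every tree has infinitely many ends. $\square$

## 10. Quasi-transitive graphs satisfy the two uniform estimates

*Proof of Theorem 1.* A quasi-transitive locally finite graph has bounded degree. Take $p'$ from Proposition 2 and choose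
$$p_c<q_0<q<p<p'<1 .$$

**(U1).** As $q_0>p_c$, a.s. $C_\infty(q_0)\ne\emptyset$, so $P(B(y,R)\cap C_\infty(q_0)\ne\emptyset)\to1$ as $R\to\infty$. This probability depends only on $R$ and the orbit of $y$, and there are finitely many orbits. So one $R_0$ works for all $y$, with $\delta_0=\frac12$, say.

**(U2).** A.s. there are infinitely many infinite $p'$-clusters, and by Corollary 9 each contains an infinite $p$-cluster. So, for each $k$, the probability that $B(y,R)$ meets $k$ infinite $p$-clusters in pairwise distinct $p'$-clusters tends to $1$ as $R\to\infty$, again uniformly in $y$ because there are finitely many orbits.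

Theorem 6 now gives the conclusion. $\square$

Proposition 8 is used twice: through Corollary 9 to obtain (U2), and in Section 9 to bound the $a_f$. Unimodularity is nowhere assumed.

## 11. Transitive unimodular graphs: at most two ends or uncountably many

This section is a supplement; nothing above depends on it. When $G$ is transitive and unimodular, Theorem 1 can be completed to an equivalence.

**Definition (terms for this section).** $G$ is *transitive* if $\mathrm{Aut}(G)$ has one orbit on $V$. A transitive $G$ is *unimodular* if $|\mathrm{Stab}(x)y|=|\mathrm{Stab}(y)x|$ for all $x,y\in V$, where $\mathrm{Stab}(x)$ is the stabilizer of $x$ in $\mathrm{Aut}(G)$ and $\mathrm{Stab}(x)y$ the orbit of $y$ under it. $G$ is *amenable* if $\inf|\partial K|/|K|=0$ over finite nonempty $K\subset V$. An end of a tree is *isolated* if some edge of the tree separates it from all other ends.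

On $\mathbb Z$, $\mathrm{Stab}(0)n=\{n,-n\}$ and $\mathrm{Stab}(n)0=\{0,2n\}$, of equal size, so $\mathbb Z$ is unimodular. It is amenable, since an interval of $n$ points has $|\partial K|=2$. The $3$-regular tree is not amenable: a finite connected $K$ has $3|K|-2(|K|-1)=|K|+2$ boundary edges, and the edge boundary of a general finite $K$ is the disjoint union of those of its components. Both ends of the tree $\mathbb Z$ are isolated; the $3$-regular tree has no isolated end.

The textbook fact we use is the *Mass-Transport Principle*: on a transitive unimodular graph, if $m(x,y)=m(x,y;U)\ge0$ is measurable and invariant under automorphisms acting on $x$, $y$ and $U$ together, then $E\sum_ym(o,y)=E\sum_ym(y,o)$. (On a Cayley graph, with $o$ the identity, this is the computation $\sum_gEm(o,g)=\sum_gEm(g^{-1},o)$.) Two further theorems are cited: (i) $p_c<1$ for nonamenable transitive graphs (Benjamini–Schramm 1996); (ii) on a nonamenable unimodular transitive graph there is a.s. no infinite cluster at $p_c$ (Benjamini–Lyons–Peres–Schramm 1999).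

**Theorem 12.** Let $G$ be transitive and unimodular (infinite, connected, locally finite). The following are equivalent: (a) $\mathrm{WMSF}\ne\mathrm{FMSF}$; (b) a.s. every $\mathrm{FMSF}$-tree has infinitely many ends; (c) with positive probability some $\mathrm{FMSF}$-tree has at least $3$ ends. In this case a.s. no $\mathrm{FMSF}$-tree has an isolated end; so every tree has uncountably many ends. If they fail, a.s. every tree has at most $2$ ends.

*Proof.* (a)$\Rightarrow$(b) is Theorem 1, and (b)$\Rightarrow$(c) is trivial. If (a) fails, then $\mathrm{FMSF}=\mathrm{WMSF}$ a.s. in the coupling, because $\mathrm{WMSF}\subset\mathrm{FMSF}$ and each edge has the same probability of being in both. So for (c)$\Rightarrow$(a), and for the last sentence, it suffices to show that *a.s. every $\mathrm{WMSF}$-tree has at most $2$ ends*. This is done in Steps 1–4.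

For a tree $T$ let $T^\circ$ be the union of its bi-infinite simple paths. Vertices of $T^\circ$ have $T^\circ$-degree at least $2$; call those with $T^\circ$-degree at least $3$ *branch points*. If $T$ has at least $3$ ends, then the vertex where the paths between three of its ends meet is a branch point.

**Step 1: the amenable case, by counting.** Let $K\subset V$ be finite, and let $J$ be a component of the graph induced on $K$ by some $T^\circ$, with $\beta$ branch points and $\ell$ edges of $T^\circ$ leaving $J$; these are all in $\partial K$. As $J$ is a finite tree,
$$2|J|+\beta\le\sum_{v\in J}\deg_{T^\circ}v=2(|J|-1)+\ell ,$$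
so $\beta\le\ell$. Summing over all $J$ and all $\mathrm{WMSF}$-trees, $K$ contains at most $|\partial K|$ branch points. Take expectations: by transitivity $|K|\,P(o\text{ is a branch point})\le|\partial K|$, and amenability gives $P(o\text{ is a branch point})=0$. So a.s. no tree has $3$ ends.

In Steps 2–4, $G$ is nonamenable. By (i), $p_c<1$, and by (ii) all clusters of $\{U\le p_c\}$ are finite a.s.

**Step 2: invasion trees are in $\mathrm{WMSF}$ and have one end.** Let $q\in(p_c,1)$ and $q_0\in(p_c,q)$. As in Section 10, (U1) holds, so Proposition 8 applies. Hence $\limsup U(e_n)\le p_c$ a.s. Also $U(e_n)>p_c$ infinitely often. Otherwise, as in the proof of Corollary 9, deleting finitely many edges of the invasion tree would leave an infinite component inside a cluster of $\{U\le p_c\}$. So for each $n_0$ the supremum of $U(e_n)$, $n\ge n_0$, exceeds $p_c$ and is attained. Hence there are infinitely many *outlets* $n$, meaning $U(e_n)>\sup_{t>n}U(e_t)$. At an outlet, the edges of $\partial I_{n-1}\setminus\{e_n\}$ have labels larger than $U(e_n)$ and are never invaded later. So $e_n$ is the only edge of the invasion tree between the finite set $I_{n-1}$ and the rest. As this happens for infinitely many $n$, the invasion tree has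 exactly one end. It is contained in $\mathrm{WMSF}$: a cycle or bi-infinite simple path through any $e_n$ contains another edge of $\partial I_{n-1}$, since $I_{n-1}$ is finite, and that edge has a larger label.

**Step 3: all vertices of a $\mathrm{WMSF}$-tree give the same end.** Let $e=[x,y]\in\mathrm{WMSF}$, and let $S,S'$ be the clusters of $x,y$ in $\{f:U(f)<U(e)\}$. They are distinct, since there is no cycle with maximum $e$. They are not both infinite, since otherwise rays in them together with $e$ would form a bi-infinite path on which $U(e)$ is the supremum. Say $S$ is finite. The edges of $\partial S$ have labels $\ge U(e)$ and include $e$. As long as the invasion from $x$ has not filled $S$, its boundary contains an edge of label $<U(e)$ inside $S$. So the invasion first fills $S$ and then takes $e$.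

If $S'$ is finite, the invasion from $x$ then fills $S'$, by the same reasoning, before taking any other edge of label $\geq U(e)$. By symmetry the invasion from $y$ also reaches exactly $S\cup S'$. From then on the two coincide, because the next edge depends only on the current set.

If $S'$ is infinite, then $I_t(y)\subset S'$, and $\partial I_t(y)$ always contains a label $<U(e)$. We have $I_{|S|}(x)=S\cup\{y\}$. Suppose that $I_{|S|+t}(x)=S\cup I_t(y)$. The least edge of $\partial I_t(y)$ has label $<U(e)$, while edges of $\partial S$ have labels $\ge U(e)$; so this edge does not go to $S$, and it is the least edge of $\partial(S\cup I_t(y))$. Inductively, $I_{|S|+t}(x)=S\cup I_t(y)$ for all $t$.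

Either way the two invasion trees agree up to finitely many vertices and edges, so they determine the same end of the $\mathrm{WMSF}$-tree. Thus every $\mathrm{WMSF}$-tree has an equivariantly determined end $\xi$.

**Step 4: mass transport.** Call the next vertex from $x$ towards $\xi$ the *parent* of $x$, and call $x$ *core* if it has infinitely many descendants. Parents of core vertices are core, and by local finiteness every core vertex has at least one core child. Let each core vertex send mass $1$ to its parent. The Mass-Transport Principle gives
$$P(o\text{ is core})=E[\#\text{ core children of }o].$$
Only core vertices have core children, and they have at least one. So a.s. every core vertex has exactly one. If a tree had two ends $\eta_1\ne\eta_2$ besides $\xi$, the vertex where the paths from $\xi$ to $\eta_1$ and to $\eta_2$ separate would have two core children. So every $\mathrm{WMSF}$-tree has at most $2$ ends.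

**Step 5: no isolated ends under (a).** Let $T$ be an $\mathrm{FMSF}$-tree; by (b) it has infinitely many ends. Then $T^\circ$ is a subtree with the same ends, all degrees at least $2$, and some branch point. Let $\eta$ be an isolated end. Some edge separates $\eta$ from all other ends. On its side of that edge $T^\circ$ has no branch point, since a branch point would lead to a second end there. So towards $\eta$ all vertices eventually have $T^\circ$-degree $2$. Walking back from $\eta$ through vertices of degree $2$ we reach a branch point $\beta(\eta)$; otherwise $T^\circ$ would be a bi-infinite path. This gives a ray from $\beta(\eta)$ towards $\eta$ whose other vertices all have $T^\circ$-degree $2$. Let each of these degree-$2$ vertices send mass $1$ to $\beta(\eta)$. A vertex lies on at most one such ray as a degree-$2$ vertex, since in the direction away from $\eta$ it meets a branch point. So the expected mass sent is at most $1$, whereas $\beta(\eta)$ receives infinite mass. By the Mass-Transport Principle a.s. there are no isolated ends. The space of ends of $T$ is then a nonempty compact metrizable space without isolated points, hence uncountable. $\square$
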